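\title{Nested connected dominating sets and the chromatic number: a counterexample}

\begin{abstract}
For a graph $G$ let $\eta(G)$ be the largest $k$ for which there are disjoint nonempty vertex sets $X_1,\dots,X_k$, each inducing a connected subgraph, such that every vertex of $X_j$ has a neighbor in $X_i$ whenever $i<j$. Such sets give a $K_k$ minor, and it has been conjectured that $\chi(G)\le\eta(G)$ for every graph $G$. We disprove this: for every sufficiently large $t$ there is a graph with independence number at most $2$, chromatic number $t$ and $\eta\le t-\sqrt t$. The construction rests on a sparse random induced subgraph of a triangle-free graph obtained from the generalized quadrangle $Q(4,q)$ by placing random signs on the incident point--line pairs. In the other direction, $\chi(G)\le\frac32\eta(G)$ for every graph $G$ with independence number at most $2$.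
\end{abstract}

\section{Introduction}\label{sec:intro}

All graphs are finite, simple and undirected. For a graph $G$ we write $n(G)$ for the number of vertices, $\overline G$ for the complement, $\chi(G)$, $\omega(G)$ and $\alpha(G)$ for the chromatic, clique and independence numbers, and $G[X]$ for the subgraph induced by a set $X$ of vertices.

\begin{definition}\label{def:model}
A \emph{model} of length $k$ in $G$ is a sequence $(X_1,\dots,X_k)$ of pairwise disjoint nonempty subsets of $V(G)$ such that
\begin{itemize}
\item[(M1)] each $G[X_i]$ is connected, and
\item[(M2)] for all $i<j$, every vertex of $X_j$ has a neighbor in $X_i$.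
\end{itemize}
The largest length of a model in $G$ is denoted by $\eta(G)$.
\end{definition}

A connected dominating set of a graph is a vertex set that induces a connected subgraph and contains a neighbor of every vertex outside it. Thus (M1) and (M2) say that each $X_i$ is a connected dominating set of $G[X_i\cup X_{i+1}\cup\dots\cup X_k]$.

The sets of a model are pairwise joined by edges, so contracting each of them gives a $K_k$ minor. Hence $\eta(G)\le h(G)$, where the Hadwiger number $h(G)$ is the largest $k$ such that $G$ has a $K_k$ minor. A minor asks for one edge between $X_i$ and $X_j$; a model asks for an edge to $X_i$ from every vertex of the later set. The vertices of a clique, taken as one-element sets in any order, form a model, so $\omega(G)\le\eta(G)\le h(G)$. For $k\le3$ we have $\eta(G)\ge k$ if and only if $h(G)\ge k$: a $K_2$ minor needs an edge, a $K_3$ minor needs a cycle $v_1v_2\dots v_r$, and $(\{v_3,\dots,v_r\},\{v_2\},\{v_1\})$ is a model. In general the two parameters can be far apart. In a model of length $k\ge2$ take $x\in X_k$ and a neighbor $y\in X_{k-1}$ of $x$; both have degree at least $k-1$. If every edge of $K_r$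 is subdivided once, each edge of the resulting graph has an end of degree $2$, so $\eta\le3$ while $h\ge r$.

That graph is bipartite: the subdivision that destroys long models also destroys the chromatic number. This suggests that models, rather than arbitrary clique minors, might be what a large chromatic number forces. A graph with $\chi\ge3$ has a cycle, so $\eta(G)\ge\chi(G)$ when $\chi(G)\le3$. It is known that this also holds when $\chi(G)=4$, and that $\eta(G)\,\eta(\overline G)\ge n(G)$ for every $G$. The latter is what one expects of a parameter at least as large as $\chi$, since $\chi(G)\chi(\overline G)\ge\chi(G)\alpha(G)\ge n(G)$. We use neither fact. The following conjecture is posed in \cite{cds}.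

\medskip
\noindent\textbf{Conjecture.} \emph{Every graph $G$ satisfies $\chi(G)\le\eta(G)$.}
\medskip

Since $\eta\le h$, it would imply Hadwiger's conjecture $\chi(G)\le h(G)$. We show that it is false, already for graphs with independence number at most $2$, and that the gap $\chi-\eta$ grows polynomially in the number of vertices.

\begin{theorem}\label{thm:A}
For every sufficiently large odd prime power $q$ there is a graph $G$ with $\alpha(G)\le2$, $n=n(G)\le3q^{41/20}$, and
\[
\eta(G)<\tfrac12\bigl(n-q^{21/20}\bigr)\le\chi(G)-\tfrac12q^{21/20}.
\]
\end{theorem}

\begin{theorem}\label{thm:B}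
For every sufficiently large integer $t$ there is a graph $G$ with $\alpha(G)\le2$, $\chi(G)=t$ and $\eta(G)\le t-\sqrt t$.
\end{theorem}

Within this class of graphs the conjecture fails by at most a constant factor.

\begin{theorem}\label{thm:C}
If $\alpha(G)\le2$, then $\chi(G)\le\frac32\,\eta(G)$.
\end{theorem}

We do not claim that the constant $\frac32$ is sharp. Theorems~\ref{thm:A} and~\ref{thm:B} do not bear on Hadwiger's conjecture, because an upper bound on $\eta$ is no upper bound on $h$.

Section~\ref{sec:complement} translates models into the triangle-free complement and isolates the mechanism of the proof. Sections~\ref{sec:quadrangle}--\ref{sec:vertices} build the graph in three steps (geometry, random signs, random vertex set), and Section~\ref{sec:proofA} proves Theorem~\ref{thm:A}. Theorems~\ref{thm:B} and~\ref{thm:C} are proved in Sections~\ref{sec:proofB} and~\ref{sec:proofC}; the latter depends only on Lemma~\ref{lem:dictionary}. Logarithms are natural.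

\section{Models in the complement of a triangle-free graph}\label{sec:complement}

A graph $G$ has $\alpha(G)\le2$ exactly when $H=\overline G$ is triangle-free. This class is a natural place to test the conjecture: color classes have at most two vertices, so $\chi(G)\ge n/2$, and a model of length $n/2$ has sets of average size at most two. Let $\nu(H)$ denote the largest size of a matching in $H$.

\begin{lemma}\label{lem:dictionary}
Let $H$ be a triangle-free graph on $n$ vertices and $G=\overline H$.
\begin{itemize}
\item[(a)] $\chi(G)=n-\nu(H)\ge n/2$.
\item[(b)] If $T$ induces a three-vertex path in $G$, then every vertex outside $T$ has a $G$-neighbor in $T$.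
\end{itemize}
\end{lemma}

\begin{proof}
(a) A color class of $G$ is a clique of $H$, that is, a vertex or an edge of $H$. A coloring whose two-element classes form a matching $M$ of $H$ uses $n-|M|$ colors, and every matching arises in this way.
(b) The ends $x,y$ of the path are nonadjacent in $G$. A third vertex adjacent to neither would give an independent set of size three in $G$.
\end{proof}

Part (b) shows that sets of size three can dominate everything, but they are too large for a model of length $n/2$. Sets of sizes one and two are small enough, but they are constrained. Given a model in $G$, call its sets of size one \emph{singletons} and its sets of size two \emph{pairs}. Let $Q_1,\dots,Q_p$ be the pairs, in the order of the model, and let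
\[
W=V(G)\setminus(Q_1\cup\dots\cup Q_p)
\]
be the set of vertices that lie in no pair.

\begin{lemma}\label{lem:force}
Let $H$ be a triangle-free graph on $n$ vertices, and consider a model of length $k$ in $G=\overline H$.
\begin{itemize}
\item[(a)] The two vertices of a pair are nonadjacent in $H$, and there are at most $\alpha(H)$ singletons.
\item[(b)] \emph{(Forcing rule.)} Every common $H$-neighbor of the two vertices of $Q_i$ lies in $W\cup Q_1\cup\dots\cup Q_{i-1}$.
\item[(c)] If $2k\ge n-d$ for a real number $d\ge0$, then $|W|\le4\alpha(H)+3d$.
\end{itemize}
\end{lemma}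

\begin{proof}
(a) By (M1) a pair is an edge of $G$. By (M2) any two singletons are adjacent in $G$, so the singletons form an independent set of $H$.

(b) A common $H$-neighbor $x$ is not in $Q_i$ and has no $G$-neighbor in $Q_i$. By (M2) it is not in $Q_j$ for any $j>i$.

(c) Let there be $k_1$ singletons, $k_3$ sets of size at least three (\emph{big} sets) and $k_0$ vertices in no set. Then $n=k_0+k_1+2p+\sum_{X\text{ big}}|X|$ and $2(k_1+p+k_3)\ge n-d$. Subtracting,
\[
k_0+\sum_{X\text{ big}}(|X|-2)\le k_1+d .
\]
A big set has $|X|\le3(|X|-2)$, so $|W|=k_0+k_1+\sum_{X\text{ big}}|X|\le k_0+k_1+3(k_1+d-k_0)\le4k_1+3d$. Now use (a).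
\end{proof}

We say that a pair \emph{forces} its common $H$-neighbors. The next example shows the forcing rule at work, and also what defeats it.

\begin{example}\label{ex:C5}
Let $H$ have vertex set $A_1\cup\dots\cup A_5$ with $|A_i|=t$, indices modulo $5$, where the edges of $H$ are all the edges between $A_i$ and $A_{i+1}$. This graph is triangle-free, so $G=\overline H$ has $\chi(G)\ge5t/2$. Two vertices that are nonadjacent in $H$ lie in one part $A_i$, with common neighborhood $A_{i-1}\cup A_{i+1}$, or in $A_{i-1}$ and $A_{i+1}$, with common neighborhood $A_i$. So the first pair $Q_1$ of a model forces at least $t$ vertices into $W$. A model with a pair and without singletons therefore has length at most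
\[
\frac{5t-|W|}2+\frac{|W|}3\le\frac{5t}2-\frac t6<\chi(G),
\]
and a model with neither pairs nor singletons has length at most $5t/3$. Singletons repair the loss. Split $A_2\cup A_4\cup A_5$ into $t$ triples $\{x_2,x_4,x_5\}$ with $x_i\in A_i$. Each induces the path $x_4x_2x_5$ in $G$, and $A_1\cup A_3$ is a clique of $G$. By Lemma~\ref{lem:dictionary}(b), the $t$ triples followed by the $2t$ singletons form a model, so $\eta(G)\ge3t$. Matching $A_1$ to $A_2$ and $A_3$ to $A_4$ gives $\nu(H)\ge2t$, hence $\chi(G)\le3t\le\eta(G)$.
\end{example}

The example fails as a counterexample for a reason that applies to every triangle-free $H$. The common neighbors of two vertices form an independent set, so one pair forces at most $\alpha(H)$ vertices, while Lemma~\ref{lem:force}(c) leaves room for more than $4\alpha(H)$ vertices in $W$. The first pair alone never yields a contradiction. One has to follow the model through its first $m$ pairs, with $m$ much larger than $\alpha(H)$. All vertices forced by them lie in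
\[
Z=W\cup Q_1\cup\dots\cup Q_m,
\]
a set of little more than $2m$ vertices. A contradiction would follow if any $m$ disjoint nonadjacent pairs had considerably more than $2m$ common neighbors in total. So we look for a triangle-free graph $H$ in which
\begin{itemize}
\item the independence number is much smaller than $n$,
\item nonadjacent vertices have many common neighbors, and
\item the common neighborhoods of different pairs overlap little.
\end{itemize}

Our graph comes from a point--line geometry in which every triangle of the collinearity graph lies on a line. Replacing the clique on each line by a random complete bipartite graph removes all triangles. The geometry $Q(4,q)$ has about $q^3$ points, two noncollinear points have $q+1$ common collinear points, and two such sets of $q+1$ points, coming from different pairs, share at most two points. We then keep each point with probability $q^{-19/20}$. The resulting graph $H$ has about $q^{41/20}$ vertices and independence number at most $q^{21/20}\log^2q$, and two noncollinear points still have, in expectation, at least $q^{1/20}/8$ common neighbors in it. The third requirement holds only in a weakened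 form, and most of the proof deals with the ways in which a model can arrange its pairs so that they force few vertices.

\section{The quadrangle $Q(4,q)$}\label{sec:quadrangle}

From here to the end of Section~\ref{sec:proofA}, $q$ is an odd prime power, as large as needed. Let $\beta$ be a nondegenerate symmetric bilinear form on $\mathbb F_q^5$, for instance $\beta(x,y)=\sum_ix_iy_i$; as $q$ is odd, this is the same as giving the nondegenerate quadratic form $\beta(x,x)$. A subspace is \emph{totally singular} if $\beta$ vanishes on it. The \emph{points} of $Q(4,q)$ are the totally singular $1$-spaces and its \emph{lines} are the totally singular $2$-spaces, with incidence given by inclusion. We write $\mathcal P$ for the set of points and use the same letter for a point and a vector spanning it. Two distinct points are \emph{collinear} if they lie on a line, which holds if and only if $\beta(x,y)=0$.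

We use the following facts from linear algebra. For a subspace $S$ we have $\dim S+\dim S^\perp=5$ and $S^{\perp\perp}=S$; the form is nondegenerate on $S$ if and only if $S\cap S^\perp=0$, hence if and only if it is nondegenerate on $S^\perp$. A nondegenerate $2$-space contains at most two totally singular $1$-spaces, since a nonzero binary quadratic form has at most two projective roots. A nondegenerate $3$-space contains exactly $q+1$. Indeed, in an orthogonal basis the form is $c_1x_1^2+c_2x_2^2+c_3x_3^2$ with $c_i\ne0$; the sets $\{c_1x_1^2\}$ and $\{-c_3-c_2x_2^2\}$ have $(q+1)/2$ elements each, so they meet and there is a singular vector $e_1\ne0$. Choose $f$ with $\beta(e_1,f)=1$, put $e_2=f-\frac12\beta(f,f)e_1$, and let $e_3$ be a nonzero vector of the $3$-space orthogonal to $e_1$ and $e_2$. In the basis $e_1,e_2,e_3$ the form is $2x_1x_2+cx_3^2$ with $c\ne0$, which has two projective roots with $x_3=0$ and $q-1$ with $x_3=1$. In particular $\mathcal P\ne\emptyset$.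

For noncollinear points $u,v$ let $T(u,v)$ be the set of points collinear with both.

\begin{lemma}\label{lem:GQ}
\begin{itemize}
\item[(Q1)] Two distinct points lie on at most one line, each line has $q+1$ points, and each point lies on $q+1$ lines.
\item[(Q2)] If a point $x$ is not on a line $\ell$, then exactly one point of $\ell$ is collinear with $x$.
\item[(Q3)] Three pairwise collinear points lie on one line.
\item[(Q4)] For noncollinear $u,v$, the set $T(u,v)$ consists of $q+1$ pairwise noncollinear points, and the $2(q+1)$ lines joining $u$ or $v$ to a point of $T(u,v)$ are distinct.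
\item[(Q5)] There are $N=(q+1)(q^2+1)$ points and $N$ lines, and $q^3\le N\le\frac32q^3\le q^4$.
\end{itemize}
\end{lemma}

\begin{proof}
(Q1) Two distinct $1$-spaces span a unique $2$-space, and a $2$-space contains $q+1$ subspaces of dimension one. For a point $x$, the form $\beta$ induces a form on the $3$-space $x^\perp/x$, which is nondegenerate because $x^\perp\cap x^{\perp\perp}=x$. The lines through $x$ correspond to the totally singular $1$-spaces of $x^\perp/x$, of which there are $q+1$.

(Q2) If $\beta(x,\cdot)$ vanished on $\ell$, then $S=\langle x,\ell\rangle$ would be a $3$-space contained in the $2$-space $S^\perp$. So $\beta(x,\cdot)$ is a nonzero linear functional on $\ell$, and its kernel is one point.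

(Q3) If the third point were not on the line through the first two, it would be collinear with two points of that line, against (Q2).

(Q4) No line through $u$ contains $v$, so by (Q2) each of the $q+1$ lines through $u$ contains exactly one point collinear with $v$, and this point is not $u$. Every point of $T(u,v)$ lies on exactly one line through $u$. Hence $|T(u,v)|=q+1$, and the lines from $u$ to the points of $T(u,v)$ are distinct. The same holds for $v$, and no line contains both $u$ and $v$. If $y,y'\in T(u,v)$ were collinear, then $u,y,y'$ would lie on one line by (Q3), and this line through $u$ would contain two points of $T(u,v)$.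

(Q5) A point $x$ is collinear with $q(q+1)$ points. Count the pairs $(y,v)$ with $y$ collinear with $x$, $v$ collinear with $y$, and $v$ not collinear with $x$ and not equal to $x$. By (Q3) the last condition says that $v$ is off the line $xy$, so there are $q^2$ choices of $v$ for each $y$. By (Q4) there are $q+1$ choices of $y$ for each $v$. So $q(q+1)\cdot q^2/(q+1)=q^3$ points are noncollinear with $x$, and $N=1+q(q+1)+q^3$. Counting incidences with (Q1) gives $N$ lines.
\end{proof}

The next lemma is the reason for choosing this geometry. It says that the sets $T(u,v)$ of different pairs share at most two points.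

\begin{lemma}\label{lem:triple}
A set of three pairwise noncollinear points is contained in $T(u,v)$ for at most one pair $\{u,v\}$.
\end{lemma}

\begin{proof}
The Gram matrix of the three points has zero diagonal and nonzero off-diagonal entries $c_1,c_2,c_3$, so its determinant is $2c_1c_2c_3\ne0$. Hence they span a nondegenerate $3$-space $S$. A point collinear with all three lies in the nondegenerate $2$-space $S^\perp$, which contains at most two points. If the triple lies in $T(u,v)$, these two points are $u$ and $v$.
\end{proof}

This is where the parity of $q$ is essential: in characteristic $2$ the determinant vanishes.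

Finally we need three statements of equidistribution. Let $A$ be the collinearity matrix, indexed by points, with $A_{xy}=1$ if $x\ne y$ are collinear and $A_{xy}=0$ otherwise. For $U\subseteq\mathcal P$ let $\mathbf 1_U$ be the indicator vector, and let $j_U(x)=(A\mathbf 1_U)(x)$ be the number of points of $U$ collinear with $x$. For a set $\mathcal K$ of lines let $\deg_{\mathcal K}(x)$ be the number of lines of $\mathcal K$ through $x$.

\begin{lemma}\label{lem:spectral}
\begin{itemize}
\item[(a)] For $U\subseteq\mathcal P$: $\displaystyle\sum_{x\in\mathcal P}\Bigl(j_U(x)-\frac{q|U|}{q^2+1}\Bigr)^2\le(q+1)^2|U|$.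
\item[(b)] For $Y,R\subseteq\mathcal P$: $\displaystyle\mathbf 1_Y^TA\mathbf 1_R\ge\frac q{q^2+1}|Y||R|-(q+1)\sqrt{|Y||R|}$.
\item[(c)] For a set $\mathcal K$ of $K\le q^2/2$ lines: $\displaystyle\sum_{x\in\mathcal P}\deg_{\mathcal K}(x)^2\le3qK$.
\end{itemize}
\end{lemma}

\begin{proof}
Let $J$ be the all-ones matrix and $\mathbf 1$ the all-ones vector. The number of points collinear with both $x$ and $y$ is $q(q+1)$ if $x=y$, it is $q-1$ if $x,y$ are collinear, by (Q3), and it is $q+1$ otherwise, by (Q4). Thus
\[
A^2=q(q+1)I+(q-1)A+(q+1)(J-I-A)=(q^2-1)I-2A+(q+1)J .
\]
We have $A\mathbf 1=q(q+1)\mathbf 1$, so the symmetric matrix $A$ preserves $\mathbf 1^\perp$, and there $(A+I)^2=q^2I$. The eigenvalues of $A$ on $\mathbf 1^\perp$ are therefore among $q-1$ and $-q-1$, and $\|Aw\|\le(q+1)\|w\|$ for $w\perp\mathbf 1$.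

Write $\mathbf 1_U=\frac{|U|}N\mathbf 1+w_U$ with $w_U\perp\mathbf 1$; then $\|w_U\|^2\le|U|$. Since $q(q+1)/N=q/(q^2+1)$, the left side of (a) is $\|Aw_U\|^2$, which proves (a). For (b), $\mathbf 1_Y^TA\mathbf 1_R=\frac q{q^2+1}|Y||R|+w_Y^TAw_R$ and $|w_Y^TAw_R|\le(q+1)\|w_Y\|\,\|w_R\|$.

For (c) let $M$ be the $N\times N$ point--line incidence matrix. Then $MM^T=A+(q+1)I$ has the eigenvalue $(q+1)^2$ once, and its other eigenvalues are $2q$ or $0$. The matrix $M^TM$ has the same characteristic polynomial, and $M^TM\mathbf 1=(q+1)^2\mathbf 1$ by (Q1). Splitting $\mathbf 1_{\mathcal K}$ as above,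
\[
\sum_x\deg_{\mathcal K}(x)^2=\mathbf 1_{\mathcal K}^TM^TM\mathbf 1_{\mathcal K}\le\frac{(q+1)^2K^2}N+2qK ,
\]
and $(q+1)^2K/N=(q+1)K/(q^2+1)\le(q+1)/2\le q$.
\end{proof}

\section{Random signs and a triangle-free graph}\label{sec:signs}

We record the tail bounds used in this section and the next.

\begin{lemma}\label{lem:tails}
\begin{itemize}
\item[(a)] Let $\xi$ be a sum of independent $\{0,1\}$-valued random variables with mean $\mu$. If $\mu\ge\mu_0$, then $\Pr(\xi\le\mu_0/2)\le e^{-\mu_0/8}$. If $t\ge2\mu$ and $t>0$, then $\Pr(\xi\ge t)\le e^{-t/6}$.
\item[(b)] Let $V$ be a random subset of a finite set, containing each element independently with probability $\rho$, and let $E$ be a family of two-element subsets. For an integer $t\ge1$, the probability that $V$ contains $t$ pairwise disjoint members of $E$ is at most $(e|E|\rho^2/t)^t$.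
\end{itemize}
\end{lemma}

\begin{proof}
(a) The Chernoff bounds state that $\Pr(\xi\le\mu/2)\le e^{-\mu/8}$ and $\Pr(\xi\ge(1+\delta)\mu)\le e^{-\delta^2\mu/(2+\delta)}$ for $\delta>0$. The first claim follows from $\Pr(\xi\le\mu_0/2)\le\Pr(\xi\le\mu/2)$. For the second, if $\mu=0$ the probability is $0$; otherwise write $t=(1+\delta)\mu$ with $\delta\ge1$ and use $6\delta^2-(1+\delta)(2+\delta)=(5\delta+2)(\delta-1)\ge0$.
(b) Each choice of $t$ disjoint members lies in $V$ with probability $\rho^{2t}$, and $\binom{|E|}t\le(e|E|/t)^t$.
\end{proof}

For each incident pair $(x,\ell)$ let $\varepsilon_{x\ell}\in\{+1,-1\}$ be a sign. Define a graph $F$ on $\mathcal P$ by joining $x\ne y$ if they lie on a line $\ell$ and $\varepsilon_{x\ell}\ne\varepsilon_{y\ell}$. On each line, $F$ is the complete bipartite graph between the two sign classes. For every choice of signs $F$ is triangle-free: by (Q3) a triangle would lie on one line, and two of its vertices would have the same sign there. For noncollinear $u,v$ let $C(u,v)\subseteq T(u,v)$ be the set of common $F$-neighbors.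

There are two kinds of nonadjacent pairs, and they force in different ways. A noncollinear pair forces $C(u,v)$, which will be a positive proportion of $T(u,v)$, and by Lemma~\ref{lem:triple} these sets are almost disjoint. A collinear nonadjacent pair lies in one sign class $L^+$ of a line $\ell$, and by (Q3) its common neighborhood is exactly the other class $L^-$. All pairs inside $L^+$ force the same set, so such pairs can use $|L^+|$ vertices and force only $|L^-|$. Moreover, a forced vertex of $L^-$ may have been used in an earlier collinear pair on another line. Counting forced vertices alone gives no contradiction here. What does give one is that a model can use only one sign class on each line, since a pair in $L^+$ and a pair in $L^-$ force each other and one of them comes later. A point that lies in the unused class of \emph{every} used line through it is forced and belongs to no collinear pair. This leads to the following definition.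

Let $\mathcal K$ be a set of lines and $o\colon\mathcal K\to\{+1,-1\}$ a function. A point $x$ on a line $\ell\in\mathcal K$ is \emph{passive on $\ell$} if $\varepsilon_{x\ell}=o(\ell)$. Let $\Pi(\mathcal K,o)$ be the set of points that lie on at least one line of $\mathcal K$ and are passive on every line of $\mathcal K$ through them.

\begin{proposition}\label{prop:signs}
For all large $q$ the signs can be chosen so that the following hold.
\begin{itemize}
\item[(P1)] $|C(u,v)|\ge q/8$ for all noncollinear $u,v$.
\item[(P2)] $|\Pi(\mathcal K,o)|\ge Kq/1600$ for all $(\mathcal K,o)$ with $K=|\mathcal K|\le q^2/2$.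
\item[(P3)] $\sum_\ell S_\ell(Y)^2\le16(q+1)|Y|\log N$ for all $Y\subseteq\mathcal P$, where $S_\ell(Y)=\sum_{x\in Y\cap\ell}\varepsilon_{x\ell}$ and the sum runs over all lines.
\end{itemize}
\end{proposition}

\begin{proof}
Choose the signs independently and uniformly. We show that each property fails with probability tending to $0$ as $q\to\infty$.

(P1) A point $y\in T(u,v)$ is in $C(u,v)$ if $u,y$ have opposite signs on the line $uy$ and $v,y$ have opposite signs on the line $vy$. By (Q4) all these lines are distinct, so the events for the $q+1$ points $y$ are independent and have probability $\frac14$. By Lemma~\ref{lem:tails}(a), $|C(u,v)|\le(q+1)/8$ has probability at most $e^{-(q+1)/32}$, and there are at most $N^2\le q^8$ pairs.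

(P2) We may assume $K\ge1$. A point on $r\ge1$ lines of $\mathcal K$ is in $\Pi(\mathcal K,o)$ with probability $2^{-r}$, so we need many points with small $r$. Write $r(x)=\deg_{\mathcal K}(x)$. Then $\sum_xr(x)=K(q+1)$, and by Lemma~\ref{lem:spectral}(c) the points with $r(x)\ge7$ contribute at most $\frac17\sum_xr(x)^2\le3qK/7$ to this sum. The points with $1\le r(x)\le6$ contribute at least $4qK/7$, so there are at least $2qK/21\ge qK/11$ of them. Whether $x\in\Pi(\mathcal K,o)$ depends only on the signs at $x$, so these events are independent, and the mean of $|\Pi(\mathcal K,o)|$ is at least $qK/(11\cdot64)=qK/704$. By Lemma~\ref{lem:tails}(a), $|\Pi(\mathcal K,o)|\le qK/1408$ has probability at most $e^{-qK/5632}$. There are at most $(2N)^K$ choices of $(\mathcal K,o)$ with $|\mathcal K|=K$, and $\sum_{K\ge1}(2Ne^{-q/5632})^K\to0$.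

(P3) There are up to $N^y$ sets $Y$ of size $y$, so we need a failure probability below $N^{-y}$; we obtain it from an exponential moment. Fix $Y\ne\emptyset$, let $\lambda=\frac1{4(q+1)}$, and for a line $\ell$ put $S=S_\ell(Y)$ and $k_\ell=|Y\cap\ell|\le q+1$. Let $\gamma$ be a standard Gaussian variable independent of the signs. Recall that $\mathbb E\,e^{c\gamma}=e^{c^2/2}$ for real $c$, that $\mathbb E\,e^{c\gamma^2}=(1-2c)^{-1/2}$ for $c<\frac12$, and that $\mathbb E\,e^{cS}=(\cosh c)^{k_\ell}\le e^{c^2k_\ell/2}$. Hence
\[
\mathbb E\,e^{\lambda S^2}=\mathbb E\,e^{\sqrt{2\lambda}\,\gamma S}\le\mathbb E\,e^{\lambda k_\ell\gamma^2}=(1-2\lambda k_\ell)^{-1/2}\le e^{2\lambda k_\ell}.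
\]
The last step uses $2\lambda k_\ell\le\frac12$ and $-\frac12\log(1-x)\le x$ on $[0,\frac12]$, which holds at both endpoints and hence, by convexity of the left side, in between. Different lines involve different signs, and $\sum_\ell k_\ell=(q+1)|Y|$, so $\mathbb E\,e^{\lambda\sum_\ell S_\ell(Y)^2}\le e^{|Y|/2}$. By Markov's inequality (P3) fails for $Y$ with probability at most $e^{|Y|/2}e^{-4|Y|\log N}$, and $\sum_{y\ge1}(e^{1/2}N^{-3})^y\to0$.
\end{proof}

Fix signs as in Proposition~\ref{prop:signs}; from now on $F$ is a fixed graph. Property (P3) serves to bound independent sets. The adjacency matrix of $F$ is half the collinearity matrix plus a signed error, and (P3) says that the error is small on indicator vectors. A point has on average about $|R|/(2q)$ neighbors in a set $R$, and the next lemma says that few points of $R$ have less than a quarter of this.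

\begin{lemma}\label{lem:sparse}
Let $Y\subseteq R\subseteq\mathcal P$, and suppose that $|N_F(x)\cap R|<|R|/(8q)$ for every $x\in Y$. Then $|Y|\le288q^2\log q$.
\end{lemma}

\begin{proof}
We may assume $Y\ne\emptyset$. Let $M_\varepsilon$ be the point--line matrix with entry $\varepsilon_{x\ell}$ if $x\in\ell$ and $0$ otherwise. The $(x,y)$ entry of $M_\varepsilon M_\varepsilon^T$ is $q+1$ if $x=y$, it is $\varepsilon_{x\ell}\varepsilon_{y\ell}$ if $x\neq y$ lie on the line $\ell$, and it is $0$ otherwise. So the adjacency matrix of $F$ is
\[
A_F=\tfrac12\bigl(A+(q+1)I-M_\varepsilon M_\varepsilon^T\bigr).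
\]
The vector $M_\varepsilon^T\mathbf 1_Y$ has entries $S_\ell(Y)$. By the Cauchy--Schwarz inequality and (P3) for $Y$ and for $R$,
\[
\mathbf 1_Y^TM_\varepsilon M_\varepsilon^T\mathbf 1_R\le16(q+1)\log N\sqrt{|Y||R|}.
\]
Together with the hypothesis and Lemma~\ref{lem:spectral}(b), this gives
\[
\frac{|Y||R|}{8q}\ge\mathbf 1_Y^TA_F\mathbf 1_R\ge\frac{q|Y||R|}{2(q^2+1)}-\frac12(q+1)(1+16\log N)\sqrt{|Y||R|}.
\]
Since $\frac q{2(q^2+1)}\ge\frac3{8q}$ and $\frac12(1+16\log N)\le9\log N$, we get $\frac{|Y||R|}{4q}\le9(q+1)\log N\sqrt{|Y||R|}$. As $|Y|\le|R|$, $q+1\le2q$ and $\log N\le4\log q$,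
\[
|Y|\le\sqrt{|Y||R|}\le36q(q+1)\log N\le288q^2\log q.\qedhere
\]
\end{proof}

\section{A sparse random set of points}\label{sec:vertices}

A model can also economize with noncollinear pairs, by choosing pairs whose common neighbors have mostly been forced already. To control this, we will select from the noncollinear pairs of the model a subfamily $\mathcal S$ of \emph{seeds}, each of which forces many new points, and let $U$ be the union of their sets $C(u,v)$. Every other noncollinear pair then has many points of $T(u,v)$ in $U$, and Lemma~\ref{lem:triple} bounds the number of such pairs by about $|U|^3/q^3$. In $F$ itself this bound is useless: $U$ may have order $q^2$ points, comparable to the bound on $\alpha(F)$ from Lemma~\ref{lem:sparse}, and then $|U|^3/q^3$ is as large as $N$. Passing to a random set of points of density $\rho$ helps, because a point survives with probability $\rho$ but a pair only with probability $\rho^2$. The density cannot be too small either: a line or a seed can be chosen in $e^{O(\log q)}$ ways, so for a union bound it must still force many more than $\log q$ surviving points. Put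
\[
\rho=q^{-19/20},\qquad\theta=q^{11/10},\qquad a=q^{21/20}\log^2q ,
\]
so that $\rho q=q^{1/20}$.

Let $U\subseteq\mathcal P$. A noncollinear pair $\{u,v\}$ is \emph{rich} if $|T(u,v)\cap U|\ge q/16$, and $B$ denotes the graph on $\mathcal P$ whose edges are the rich pairs. A bound on $|E(B)|$ is not enough; we also need that a typical point has few rich partners. This fails for points collinear with a large part of $U$, so we set these aside: let $D=\{x\in\mathcal P:j_U(x)\ge\theta\}$ be the set of \emph{heavy} points.

\begin{lemma}\label{lem:rich}
For every $U\subseteq\mathcal P$: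
\begin{itemize}
\item[(a)] $|E(B)|\le8192\,|U|^3/q^3$;
\item[(b)] every point $u\notin D$ has degree at most $8192\,q^{3/10}$ in $B$;
\item[(c)] if $|U|\le q\theta/2$, then $|D|\le5q^{-1/5}|U|$.
\end{itemize}
\end{lemma}

\begin{proof}
Let $r=\lceil q/16\rceil$. For $r\ge6$ we have $\binom r3=\frac{r^3}6(1-\frac1r)(1-\frac2r)\ge\frac{r^3}{12}\ge\frac{q^3}{6\cdot8192}$. A rich pair $\{u,v\}$ has at least $\binom r3$ triples in $T(u,v)\cap U$. These triples consist of pairwise noncollinear points by (Q4), so by Lemma~\ref{lem:triple} no triple belongs to two rich pairs.

(a) There are at most $|U|^3/6$ triples in $U$.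

(b) The triples belonging to rich pairs $\{u,v\}$ with $u$ fixed consist of points of $U$ collinear with $u$. If $u\notin D$, there are at most $\theta^3/6$ such triples, and $\theta^3/q^3=q^{3/10}$.

(c) Here $q|U|/(q^2+1)\le|U|/q\le\theta/2$, so each heavy point contributes at least $\theta^2/4$ to the sum in Lemma~\ref{lem:spectral}(a). Thus $|D|\le4(q+1)^2|U|/\theta^2\le5q^{2-11/5}|U|$.
\end{proof}

For a possibly empty set $\mathcal S$ of noncollinear pairs let $s=|\mathcal S|$ and $U=\bigcup_{\{u,v\}\in\mathcal S}C(u,v)$, and let $B$ and $D$ be defined from this $U$. For $(\mathcal K,o)$ as in Section~\ref{sec:signs} let $K=|\mathcal K|$ and $\Pi=\Pi(\mathcal K,o)$.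

\begin{proposition}\label{prop:V}
For all large $q$ there is a set $V\subseteq\mathcal P$ such that the following hold, for all $\mathcal S$ and all $(\mathcal K,o)$.
\begin{itemize}
\item[(V1)] $\rho N/2\le|V|\le2\rho N$.
\item[(V2)] $|V\cap\ell|\le3q^{1/20}$ for every line $\ell$.
\item[(V3)] $\alpha(F[V])\le a$.
\item[(V4)] If $|U|\ge sq/16$, then $|V\cap U|\ge\rho|U|/2$.
\item[(V5)] If $K\le q^2/2$, then $|V\cap\Pi|\ge Kq^{1/20}/3200$.
\item[(V6)] $|V\cap D|\le2\rho|D|+s\log^2q$.
\item[(V7)] Every matching of $B[V\setminus D]$ all of whose edges meet $U\cup\Pi$ has at most $(s+K)\log^2q$ edges.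
\item[(V8)] Every matching of $B[V]$ has fewer than $e^2\rho^2|E(B)|+s\log^2q+1$ edges.
\end{itemize}
\end{proposition}

\begin{proof}
Let $V$ contain each point independently with probability $\rho$. We show that each property fails with probability tending to $0$. The objects $U,D,B,\Pi$ depend on $F,\mathcal S,\mathcal K,o$ and not on $V$. There are at most $N^{2s}\le e^{8s\log q}$ sets $\mathcal S$ of size $s$ and at most $(2N)^K$ choices of $(\mathcal K,o)$ with $|\mathcal K|=K$. If $s=0$, then $U$, $D$ and $E(B)$ are empty and (V4), (V6), (V7), (V8) hold for every $V$; if $K=0$, then (V5) does. So we may assume $s\ge1$, respectively $K\ge1$. Unless stated otherwise, the tail bounds are those of Lemma~\ref{lem:tails}(a).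

(V1) The failure probability is at most $e^{-\rho N/8}+e^{-\rho N/3}$.

(V2) The mean of $|V\cap\ell|$ is $\rho(q+1)\le\frac32q^{1/20}$, so a given line fails with probability at most $e^{-q^{1/20}/2}$. There are $N\le q^4$ lines.

(V3) A union bound over all independent sets of $F$ would be too costly. Instead we show that every independent set lies in one of few sets $Y$ to which Lemma~\ref{lem:sparse} applies. For a sequence $(x_1,\dots,x_j)$ of points let
\[
R_j=\mathcal P\setminus\bigl(N_F(x_1)\cup\dots\cup N_F(x_j)\bigr),\qquad Y=\{x\in R_j:|N_F(x)\cap R_j|<|R_j|/(8q)\}.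
\]
By Lemma~\ref{lem:sparse}, $|Y|\le288q^2\log q$. Given a nonempty independent set $I$ of $F$, build a sequence as follows: start with $R_0=\mathcal P$, and as long as some $x\in I$ has $|N_F(x)\cap R_j|\ge|R_j|/(8q)$, take it as $x_{j+1}$. No neighbor of a point of $I$ is in $I$, so $I\subseteq R_j$ throughout, and $1\le|R_j|\le Ne^{-j/(8q)}$. The process therefore stops after $j\le L:=8q\log N\le32q\log q$ steps, and then $I\subseteq Y$. For a fixed sequence, the mean of $|V\cap Y|$ is at most $288\rho q^2\log q=288q^{21/20}\log q$, so
\[
\Pr\bigl(|V\cap Y|\ge576q^{21/20}\log q+q\log^3q\bigr)\le e^{-q\log^3q/6}.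
\]
There are at most $(L+1)N^L\le(L+1)e^{128q\log^2q}$ sequences of length at most $L$. With probability tending to $1$, every independent $I\subseteq V$ thus has $|I|\le576q^{21/20}\log q+q\log^3q\le a$.

(V4) A given $\mathcal S$ fails with probability at most $e^{-\rho|U|/8}\le e^{-sq^{1/20}/128}$, and $\sum_{s\ge1}(N^2e^{-q^{1/20}/128})^s\to0$.

(V5) By (P2) the mean of $|V\cap\Pi|$ is at least $Kq^{1/20}/1600$. The failure probability is at most $e^{-Kq^{1/20}/12800}$, and $\sum_{K\ge1}(2Ne^{-q^{1/20}/12800})^K\to0$.

(V6) The threshold is at least twice the mean $\rho|D|$ and at least $s\log^2q$. The failure probability is at most $e^{-s\log^2q/6}$, and $\sum_{s\ge1}e^{8s\log q-s\log^2q/6}\to0$.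

(V7) Let $b=s+K$. Each set $C(u,v)$ and each line has at most $q+1\le2q$ points, so $|U\cup\Pi|\le2qb$. By Lemma~\ref{lem:rich}(b), at most $2qb\cdot8192q^{3/10}$ edges of $B$ avoid $D$ and meet $U\cup\Pi$. With $t=\lfloor b\log^2q\rfloor+1$, Lemma~\ref{lem:tails}(b) bounds the failure probability by
\[
\Bigl(\frac{16384\,e\,b\,q^{13/10}\,q^{-19/10}}t\Bigr)^t\le\bigl(16384\,e\,q^{-3/5}\bigr)^t\le q^{-t/2}\le e^{-\frac12b\log^3q}.
\]
For given $b$ there are at most $(b+1)(2N)^{2b}$ triples $(\mathcal S,\mathcal K,o)$, and $\sum_{b\ge1}(b+1)(2N)^{2b}e^{-\frac12b\log^3q}\to0$.

(V8) Let $t=\lceil e^2\rho^2|E(B)|+s\log^2q\rceil$. Then $e|E(B)|\rho^2/t\le e^{-1}$, so by Lemma~\ref{lem:tails}(b) a matching of size $t$ in $B[V]$ has probability at most $e^{-t}\le e^{-s\log^2q}$, and $\sum_{s\ge1}e^{8s\log q-s\log^2q}\to0$. Otherwise every matching has fewer than $t$ edges.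
\end{proof}

\section{Proof of Theorem~\ref{thm:A}}\label{sec:proofA}

Fix $V$ as in Proposition~\ref{prop:V}. Let $H=F[V]$, $G=\overline H$, $n=|V|$ and $d=q^{21/20}$. By (V1) and (Q5), $\frac12q^{41/20}\le n\le3q^{41/20}$. As $H$ is triangle-free, $\alpha(G)\le2$ and $\chi(G)\ge n/2$, which is the second inequality of the theorem. To prove the first, suppose that $G$ has a model of length $k$ with $2k\ge n-d$.

Let $Q_1,\dots,Q_p$ and $W$ be as in Section~\ref{sec:complement}. By Lemma~\ref{lem:force}(c) and (V3),
\[
|W|\le4a+3d\le5a .
\]
Let $m=\lceil q^{9/8}\rceil$. Since $2p=n-|W|\ge\frac12q^{41/20}-5a$, we have $p\ge m$. Call $Q_1,\dots,Q_m$ the \emph{early} pairs and let $Z=W\cup Q_1\cup\dots\cup Q_m$. Since $\frac{21}{20}<\frac98$, we have $|Z|\le5a+2m\le3m$. By the forcing rule, every common $H$-neighbor of an early pair lies in $Z$. An early pair is \emph{collinear} or \emph{noncollinear} according to its two points. We shall show that there are far fewer than $m$ early pairs of either kind.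

\medskip\noindent\textbf{Step 1: the lines.}
By Lemma~\ref{lem:force}(a) the two points of a collinear early pair are nonadjacent in $H$, so they have the same sign on their line. Let $\mathcal K$ be the set of lines that contain a collinear early pair; then $K\le m\le q^2/2$. All early pairs contained in a line $\ell\in\mathcal K$ have the same sign on $\ell$: if $Q_i,Q_j\subseteq\ell$ with $i<j$ had opposite signs, the points of $Q_j$ would be common $H$-neighbors of $Q_i$, against the forcing rule. Let $o(\ell)$ be the opposite sign, and $\Pi=\Pi(\mathcal K,o)$. A point of $V$ that is passive on $\ell\in\mathcal K$ is a common $H$-neighbor of an early pair on $\ell$, so $V\cap\Pi\subseteq Z$. A point of a collinear early pair is not passive on the line of that pair, so it is not in $\Pi$. Hence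
\begin{equation}\label{eq:Pi}
\text{every point of $V\cap\Pi$ lies in $W$ or in a noncollinear early pair.}
\end{equation}
By (V2), the collinear early pairs contain at most $3q^{1/20}K$ points in total.

\medskip\noindent\textbf{Step 2: the seeds.}
Go through the noncollinear early pairs in order, and put a pair $\{u,v\}$ into $\mathcal S$ if fewer than half of the points of $C(u,v)$ lie in the union of the sets $C$ of the pairs already in $\mathcal S$. Let $s,U,B,D$ be defined from $\mathcal S$. By (P1) each seed adds at least $q/16$ new points to $U$, so
\begin{equation}\label{eq:U}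
|U|\ge sq/16 .
\end{equation}
Every noncollinear early pair is rich: a seed has $C(u,v)\subseteq U$, and a pair that was not chosen has at least half of $C(u,v)$ in $U$, which is at least $q/16$ points of $T(u,v)$ by (P1). So the noncollinear early pairs form a matching of $B[V]$. A point of $V\cap U$ is a common $H$-neighbor of an early pair, so $V\cap U\subseteq Z$.

\medskip\noindent\textbf{Step 3: heavy points are few.}
By \eqref{eq:U} and (V4), $\rho|U|/2\le|V\cap U|\le|Z|\le3m$. Hence $|U|\le12q^{9/8+19/20}=12q^{83/40}\le\frac12q^{84/40}=q\theta/2$, and Lemma~\ref{lem:rich}(c) gives $|D|\le5q^{-1/5}|U|$.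

\medskip\noindent\textbf{Step 4: forced points in noncollinear pairs.}
The forced points in $U\cup\Pi$ must be accommodated in $Z$, and noncollinear early pairs could absorb them. Let $z$ be the number of points of $V\cap(U\cup\Pi)$ that lie in noncollinear early pairs. These pairs are disjoint, so at most $|V\cap D|$ of them meet $D$. The others form a matching of $B[V\setminus D]$, and by (V7) at most $(s+K)\log^2q$ of them meet $U\cup\Pi$. With (V6) and Step 3,
\begin{equation}\label{eq:z}
z\le2|V\cap D|+2(s+K)\log^2q\le20q^{-1/5}\rho|U|+4(s+K)\log^2q .
\end{equation}

\medskip\noindent\textbf{Step 5: closing the loop.}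
Inequality \eqref{eq:z} bounds $z$ in terms of $|U|$, $s$ and $K$. Conversely these are bounded in terms of $\sigma=5a+z$. By \eqref{eq:Pi}, $|V\cap\Pi|\le\sigma$, so (V5) gives
\[
Kq^{1/20}\le3200\,\sigma .
\]
A point of $V\cap U\subseteq Z$ lies in $W$, in a noncollinear early pair, or in a collinear early pair. So (V4) and Step 1 give
\[
\rho|U|\le2\bigl(\sigma+3q^{1/20}K\bigr)\le2(1+9600)\sigma\le2\cdot10^4\sigma .
\]
By \eqref{eq:U}, $sq^{1/20}=s\rho q\le16\rho|U|\le3.2\cdot10^5\sigma$, and therefore $(s+K)q^{1/20}\le4\cdot10^5\sigma$. Substituting into \eqref{eq:z},
\[
z\le\bigl(4\cdot10^5q^{-1/5}+16\cdot10^5q^{-1/20}\log^2q\bigr)\sigma\le\sigma/2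
\]
for large $q$. Thus $z\le5a$ and $\sigma\le10a$, which yields
\[
Kq^{1/20}\le32000\,a,\qquad\rho|U|\le2\cdot10^5a,\qquad sq^{1/20}\le4\cdot10^6a .
\]

\medskip\noindent\textbf{Step 6: counting early pairs.}
By Step 1 there are at most $\frac32q^{1/20}K\le48000\,a$ collinear early pairs. By (V8) and Lemma~\ref{lem:rich}(a), the number of noncollinear early pairs is less than
\[
8192\,e^2\,\frac{(\rho|U|)^3}{\rho q^3}+s\log^2q+1\le c\,\frac{a^3}{\rho q^3}+4\cdot10^6aq^{-1/20}\log^2q+1 ,
\]
where $c=8192\,e^2(2\cdot10^5)^3$. Here $a^3/(\rho q^3)=q^{63/20-41/20}\log^6q=q^{11/10}\log^6q$. Adding the two counts,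
\[
q^{9/8}\le m\le48000\,q^{21/20}\log^2q+c\,q^{11/10}\log^6q+4\cdot10^6q\log^4q+1 .
\]
All exponents on the right are smaller than $\frac98$, so this is false for large $q$. Hence every model in $G$ has $2k<n-q^{21/20}$, which proves Theorem~\ref{thm:A}. \qed

\begin{remark}\label{rem:exponents}
The exponents are tied to each other as follows. Write $\rho=q^{-1+\delta}$, $\theta=q^\tau$, and let $m$ have order $q^\mu$, so that $a$ is $q^{1+\delta}$ up to logarithms. The union bounds in (V2), (V4) and (V5) use $\delta>0$. The base of the power in (V7) has order $q\cdot\theta^3q^{-3}\cdot\rho^2=q^{3\tau+2\delta-4}$, so it is small when $3\tau+2\delta<4$. Step 3 needs $m/\rho\ll q\theta$, that is, $\mu<\tau+\delta$, and the factor $q^2/\theta^2$ that it produces is small when $\tau>1$. Step 6 needs $a^3/(\rho q^3)\ll m$, that is, $1+2\delta<\mu$. Our values are $\delta=\frac1{20}$, $\tau=\frac{11}{10}$, $\mu=\frac98$. The restriction to the first $m$ pairs serves Step 3 and the bound on $K$ in Step 1: it gives the crude a priori estimates from which the loop in Step 5 starts.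
\end{remark}

\section{All large chromatic numbers}\label{sec:proofB}

Theorem~\ref{thm:A} gives no control over the exact value of $\chi(G)$. We adjust it by adding vertices adjacent to everything, which preserves the gap. The \emph{join} $G\vee G'$ is the disjoint union of $G$ and $G'$ together with all edges between them. No color and no independent set can meet both sides, so $\chi(G\vee G')=\chi(G)+\chi(G')$ and $\alpha(G\vee G')=\max\{\alpha(G),\alpha(G')\}$. Moreover $\eta(G\vee K_j)\le\eta(G)+j$: from a model in $G\vee K_j$ delete the at most $j$ sets that meet $K_j$; the remaining sets form a model in $G$.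

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $t$ be large and $x=(t/3)^{20/41}$. Bertrand's postulate states that for every integer $r\ge1$ there is a prime in $(r,2r]$; with $r=\lfloor x/2\rfloor$ it gives a prime $q$ with $x/2<q\le x$, which is odd and as large as needed. Let $G_0$ be the graph of Theorem~\ref{thm:A} for this $q$. Then $\chi(G_0)\le n(G_0)\le3q^{41/20}\le t$, so $j=t-\chi(G_0)\ge0$. The graph $G=G_0\vee K_j$ has $\alpha(G)\le2$, $\chi(G)=t$ and
\[
\eta(G)\le\eta(G_0)+j\le t-\tfrac12q^{21/20}\le t-\tfrac12\,2^{-21/20}(t/3)^{21/41}.
\]
Since $\frac{21}{41}>\frac12$, this is at most $t-\sqrt t$ for large $t$.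
\end{proof}

\section{The factor $3/2$}\label{sec:proofC}

Triples as in Lemma~\ref{lem:dictionary}(b) give models of length about $n/3$. This proves Theorem~\ref{thm:C} when $\chi(G)$ is about $n/2$, and the general case reduces to this one.

\begin{lemma}\label{lem:third}
If $\alpha(G)\le2$ and $n=n(G)\ge1$, then $\eta(G)\ge(n+1)/3$.
\end{lemma}

\begin{proof}
Remove disjoint sets $T_1,\dots,T_r$, each inducing a three-vertex path in $G$, until no induced three-vertex path remains. In what remains, adjacency together with equality is transitive, so it is a disjoint union of cliques, and at most two of them because $\alpha(G)\le2$. Let their sizes be $c\ge c'\ge0$, so that $n=3r+c+c'$. Each $T_i$ is connected, and by Lemma~\ref{lem:dictionary}(b) every vertex outside $T_i$ has a neighbor in it. If $c\ge1$, then $T_1,\dots,T_r$ followed by the vertices of the larger clique as singletons is a model, and $3(r+c)=n+2c-c'\ge n+c\ge n+1$. If $c=0$, then $n=3r$ with $r\ge1$, and $T_1,\dots,T_{r-1}$ followed by two adjacent vertices of $T_r$ as singletons is a model of length $r+1=(n+3)/3$.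
\end{proof}

By Lemma~\ref{lem:dictionary}(a), a graph $G$ with $\alpha(G)\le2$ whose chromatic number drops when any vertex is deleted has a complement whose matching number does not drop. The following lemma determines the matching number of such a graph when it is connected.

\begin{lemma}[Gallai's lemma]\label{lem:gallai}
Let $H$ be a connected graph with at least one vertex and with $\nu(H-v)=\nu(H)$ for every vertex $v$. Then $n(H)=2\nu(H)+1$.
\end{lemma}

\begin{proof}
By hypothesis every vertex is missed by some maximum matching, so it suffices to show that no maximum matching misses two vertices. Suppose otherwise, and among all pairs of distinct vertices missed by a common maximum matching let $u,v$ be at minimum distance. They are nonadjacent, since otherwise the edge $uv$ could be added to the matching. Let $w$ be an internal vertex of a shortest path from $u$ to $v$. Choose maximum matchings $M$ missing $u$ and $v$, and $M'$ missing $w$, with $|M\cap M'|$ as large as possible. Since $w$ is closer to each of $u,v$ than these are to each other, $M'$ covers $u$ and $v$. The matchings $M$ and $M'$ cover the same number of vertices, so at least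 two vertices are covered by $M$ and not by $M'$. Let $x\ne w$ be one of them, and let $xy\in M$. As $M'$ is maximum and misses $x$, it covers $y$, say $yz\in M'$. Then $y\ne w$ and $z\ne x$, because $M'$ misses $w$ and $x$, and so $yz\notin M$. Now $M''=(M'\setminus\{yz\})\cup\{xy\}$ is a maximum matching that misses $w$, and $|M\cap M''|=|M\cap M'|+1$, a contradiction.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
We prove $3\eta(G)\ge2\chi(G)$ by induction on $n=n(G)$; for $n=0$ both sides are zero. Let $n\ge1$ and $H=\overline G$. Induced subgraphs of $G$ also have independence number at most $2$.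

If $\chi(G-v)=\chi(G)$ for some vertex $v$, then $3\eta(G)\ge3\eta(G-v)\ge2\chi(G-v)=2\chi(G)$, since a model in $G-v$ is a model in $G$.

If $H$ is disconnected, then $G=G_1\vee G_2$ with $G_1,G_2$ nonempty. A model in $G_1$ followed by a model in $G_2$ is a model in $G$, because every vertex of $G_2$ is adjacent to every vertex of $G_1$. So $\eta(G)\ge\eta(G_1)+\eta(G_2)$, while $\chi(G)=\chi(G_1)+\chi(G_2)$, and the claim follows by induction.

Otherwise $H$ is connected and $\chi(G-v)=\chi(G)-1$ for every $v$. By Lemma~\ref{lem:dictionary}(a), $\chi(G)=n-\nu(H)$ and $\chi(G-v)=n-1-\nu(H-v)$, so $\nu(H-v)=\nu(H)$ for every $v$. By Lemma~\ref{lem:gallai}, $n=2\nu(H)+1$, hence $\chi(G)=(n+1)/2$. By Lemma~\ref{lem:third}, $\eta(G)\ge(n+1)/3=\frac23\chi(G)$.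
\end{proof}

\begin{thebibliography}{9}

\bibitem{cds}
\emph{Connected Dominating Sets And A New Graph Invariant},
\texttt{http://www.math.md/files/csjm/v27-n1/v27-n1-(pp23-33).pdf}

\end{thebibliography}
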